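\title{Zeros of Alexander polynomials of positive knots are dense in the complex plane}

\begin{abstract}
Liechti's conjecture asserts that every zero $t$ of the reduced Alexander polynomial of a non-split positive link satisfies $\operatorname{Re}t<1$. We show that the conjecture fails for closures of positive braids and, more strongly, that the zeros of Alexander polynomials of positive knots are dense in $\mathbb{C}$, although none of them lies on the positive real axis. The zeros are produced by colorings of periodic diagrams, which reduce the problem to $2\times2$ determinants, and are located by Hurwitz's theorem.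
\end{abstract}

\section{Introduction}\label{sec:intro}

All links are oriented. A crossing of a link diagram is \emph{positive} if, when both strands are viewed pointing up, the overstrand runs from bottom left to top right; equivalently, the direction of the overstrand and the direction of the understrand, in this order, form a positively oriented basis of the plane. A diagram is positive if all its crossings are, and a \emph{positive link} is a link with a positive diagram. A link is \emph{non-split} if it is not the split union of two nonempty sublinks.

The Conway polynomial $\nabla_L(z)\in\mathbb{Z}[z]$ is determined by $\nabla_{\mathrm{unknot}}=1$ and the skein relation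
\begin{equation}\label{eq:skein}
\nabla_{D_+}=\nabla_{D_-}+z\,\nabla_{D_0},
\end{equation}
where $D_+$, $D_-$, $D_0$ are diagrams that agree except at one place, at which they have a positive crossing, a negative crossing and the oriented smoothing. It vanishes on split links. The Alexander polynomial is $\Delta_L(t)=\nabla_L(t^{1/2}-t^{-1/2})$. If $L$ has $n$ components, then $\nabla_L$ is $z^{n-1}$ times a polynomial in $z^2$ (see Section~\ref{sec:conway}), and the \emph{reduced} Alexander polynomial removes this forced factor:
\[
\nabla_L(z)=z^{n-1}C_L(z^2),\qquad
\tilde\Delta_L(t)=\frac{\Delta_L(t)}{(t^{1/2}-t^{-1/2})^{n-1}}=C_L(w),\qquad w=\frac{(t-1)^2}{t}.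
\]
Thus $\tilde\Delta_L$ is a Laurent polynomial in $t$, invariant under $t\mapsto1/t$. For $t\ne0,1$ the conditions $\Delta_L(t)=0$ and $\tilde\Delta_L(t)=0$ are equivalent and do not depend on the branch of $t^{1/2}$. For knots $\tilde\Delta_L=\Delta_L$. We take the following problem from \cite{plumb}.

\begin{quote}
\textbf{Liechti's conjecture.} \emph{If $L$ is a non-split positive link and $t\in\mathbb{C}\setminus\{0\}$ is a zero of $\tilde\Delta_L$, then $\operatorname{Re}t<1$.}
\end{quote}

Split links must be excluded because their polynomial is identically zero. For the others the conjecture is a natural guess. We shall see that $C_L$ has nonnegative coefficients and $C_L(0)>0$, so its real zeros are negative. A value $w\in[-4,0)$ corresponds to $t$ on the unit circle with $t\ne1$, and $w<-4$ to negative real $t$, because $t+t^{-1}=w+2$. Hence the conjecture holds whenever all zeros of $C_L$ are real, for instance when $\deg C_L\le1$. It also holds for the closure of the two-strand braid with $m\ge1$ positive crossings. Here \eqref{eq:skein} gives the recursion $\nabla_m=\nabla_{m-2}+z\nabla_{m-1}$ with $\nabla_0=0$, $\nabla_1=1$, whose solution at $z=\tau-\tau^{-1}$, $\tau=t^{1/2}$,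 is
\begin{equation}\label{eq:torus}
\Delta_m=\frac{\tau^m-(-\tau)^{-m}}{\tau+\tau^{-1}},
\end{equation}
so that the zeros of $\tilde\Delta_m$ are the solutions of $(-t)^m=1$ other than $\pm1$. These zeros accumulate at $t=1$ along the unit circle, so the bound $1$ could not be lowered. The conjecture proposes to widen the zero-free ray $[1,\infty)$ to the half-plane $\operatorname{Re}t\ge1$ and, by the symmetry $t\mapsto 1/t$, the interval $(0,1]$ to the disc $|t-\frac12|\le\frac12$. It is false, already for positive braids. Below, $\sigma_i$ is the braid generator with one positive crossing between positions $i$ and $i+1$.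

\begin{theorem}\label{thm:braid}
For suitable $N$ and $T$, the closure $L$ of the positive braid
\[
\Bigl(\prod_{i\ \mathrm{even}}\sigma_i^2\prod_{i\ \mathrm{odd}}\sigma_i^2\Bigr)^{T}
\]
on $N$ strands is a non-split positive link for which $\tilde\Delta_L$ has a zero $t$ with $\operatorname{Re}t>1$.
\end{theorem}

In fact no open set is free of zeros, and only the positive axis survives.

\begin{theorem}\label{thm:dense}
For every nonempty open set $U\subset\mathbb{C}$ there is a positive knot $K$ such that $\Delta_K$ has a zero in $U$.
\end{theorem}

\begin{theorem}\label{thm:axis}
If $L$ is a non-split positive link, then $\tilde\Delta_L(t)>0$ for all real $t>0$.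
\end{theorem}

Together, Theorems~\ref{thm:dense} and~\ref{thm:axis} give the following.

\begin{corollary}
Let $Z$ be the set of all zeros of $\tilde\Delta_L$, where $L$ ranges over positive knots, or over non-split positive links. Then $Z$ is disjoint from $(0,\infty)$ and dense in $\mathbb{C}$. A closed set contains $Z$ only if it is $\mathbb{C}$. In particular, for every real $c$ there is a positive knot whose Alexander polynomial has a zero with $\operatorname{Re}t>c$.
\end{corollary}

The links we need have many crossings, and we never compute their polynomials. Instead we use that $\Delta_L(t)=0$ as soon as a linear system attached to the diagram, the system of \emph{$t$-colorings}, has a nonconstant solution. If the diagram consists of $T$ copies of one piece arranged in an annulus, we look for solutions that are multiplied by a $T$-th root of unity $\lambda\neq1$ from one copy to the next (Section~\ref{sec:color}). In both of our families this leaves a $2\times2$ determinant in $t$ and $\lambda$. We pass to a limit in which the determinant can be solved by hand and return by the following form of Hurwitz's theorem: \emph{if holomorphic functions $f_j$ on a connected open set converge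 locally uniformly to $f\not\equiv0$ and $f(z_0)=0$, then every neighborhood of $z_0$ contains a zero of $f_j$ for all large~$j$.}

\section{The Conway polynomial of a positive diagram}\label{sec:conway}

We recall three standard facts. The linking number $\operatorname{lk}(K,K')$ of two components is half the sum of the signs of the crossings between them, and it is also the sum of the signs of those crossings at which $K$ passes under $K'$; it vanishes if a sphere separates $K$ from $K'$. A diagram is \emph{descending} if its components can be traversed one after the other, each from a base point, so that every crossing is first met on the overstrand; such a diagram represents an unlink, so its Conway polynomial is $1$ or $0$. Finally, for a link with components $K_1,\dots,K_n$ the coefficient of $z^i$ in $\nabla_L$ vanishes for $i<n-1$, and the coefficient of $z^{n-1}$ is, up to sign, a cofactor of the $n\times n$ matrix with off-diagonal entries $-\operatorname{lk}(K_i,K_j)$ and zero row sums (Hoste \cite{hoste}; also Hosokawa, Hartley). The parity $\nabla_L(-z)=(-1)^{n-1}\nabla_L(z)$ holds for unlinks and passes through \eqref{eq:skein}, since $D_0$ has one component more or fewer than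 $D_\pm$. This justifies the definition of $C_L$.

A diagram is \emph{connected} if its underlying plane curve is.

\begin{lemma}\label{lem:positive}
Let $L$ have a connected positive diagram $D$. Then:
\begin{enumerate}
\item[(a)] $L$ is non-split;
\item[(b)] if $D$ has a crossing, every component passes under some crossing;
\item[(c)] all coefficients of $C_L$ are nonnegative and $C_L(0)>0$. In particular $\Delta_L\not\equiv0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since all signs are $+1$, two components have positive linking number if they cross and linking number $0$ otherwise. Since $D$ is connected, for every partition of the components into two nonempty parts some crossing joins the parts. So the graph $\Gamma$ whose vertices are the components and whose edges are the pairs with positive linking number is connected. This gives (a). For (b), a knot diagram with a crossing passes under itself, and for $n\geq2$ each $K$ has a neighbor $K'$ in $\Gamma$ and passes under it $\operatorname{lk}(K,K')>0$ times.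

By the matrix-tree theorem, the cofactor recalled above is, up to sign, the sum over all spanning trees of the complete graph on the components of the product of the linking numbers along the edges. All terms are nonnegative, and a spanning tree of $\Gamma$ gives a positive term. Hence $C_L(0)\ne0$, and it remains to show that $\nabla_L$ has nonnegative coefficients.

The difficulty is that $D_-$ in \eqref{eq:skein} is no longer positive, so we keep track of which crossings may still be expanded. A \emph{walk} in a diagram $E$ traverses some components completely, one after the other from base points, and then an initial segment of one further component. Call the walk \emph{good} if every crossing it meets is first met on the overstrand and every crossing it does not meet is positive. The empty walk in $D$ is good. We claim that $\nabla_E$ has nonnegative coefficients if $E$ has a good walk, and we use induction on the number of unmet crossings. If there are none, $E$ is descending. Otherwise prolong the walk, choosing new base points when components are completed, until it is about to pass an unmet crossing for the first time. If it arrives on the overstrand, prolonging it past the crossing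 gives a good walk with fewer unmet crossings. If it arrives on the understrand, the crossing is positive, so $E=E_+$ and $\nabla_E=\nabla_{E_-}+z\nabla_{E_0}$. In $E_-$ the walk arrives on the overstrand, and we prolong it past the crossing. In $E_0$ the walk, which has not touched the crossing, is still a walk: the completed components are unchanged, the last segment is an initial segment of a component of $E_0$, and the remaining crossings keep their signs. In both diagrams we have a good walk with fewer unmet crossings, and the claim follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:axis}]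
A diagram of a non-split link is connected, since otherwise a simple closed curve in the plane separates two parts of it and yields a separating sphere. So Lemma~\ref{lem:positive} applies to a positive diagram of $L$. For $t>0$ we have $w=(t-1)^2/t\ge0$, hence $\tilde\Delta_L(t)=C_L(w)\ge C_L(0)>0$.
\end{proof}

\begin{remark}
If $C_L$ has degree $d\ge1$, it has no zero with $0<|\arg w|<\pi/d$: for $0<\arg w<\pi/d$ every term has nonnegative imaginary part, and the top term has positive imaginary part. So each positive link has a zero-free neighborhood of $(0,\infty)$, and by Theorem~\ref{thm:dense} these neighborhoods cannot be chosen uniformly.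
\end{remark}

\section{Colorings and periodic diagrams}\label{sec:color}

The \emph{arcs} of a diagram are the pieces into which it is cut at the undercrossings. At each crossing three arcs meet: the overarc and the incoming and outgoing underarcs. For $t\in\mathbb{C}\setminus\{0\}$, a \emph{$t$-coloring} of a positive diagram assigns a complex number, its color, to every arc so that at each crossing
\begin{equation}\label{eq:rule}
c_{\mathrm{out}}=t\,c_{\mathrm{in}}+(1-t)\,c_{\mathrm{over}}.
\end{equation}
Constant functions are colorings.

\begin{lemma}\label{lem:color}
If a connected positive diagram of $L$ has a nonconstant $t$-coloring, then $\Delta_L(t)=0$.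
\end{lemma}

\begin{proof}
The diagram has at least two arcs, hence a crossing. By Lemma~\ref{lem:positive}(b) no component is a single closed arc, so the number of arcs equals the number $\nu$ of crossings. The Wirtinger presentation of the link group has one generator for each arc and one relation for each crossing. At a positive crossing with generators $g,h,h'$ on the over, incoming and outgoing arcs, the relation is $h'=ghg^{-1}$ or $h'=g^{-1}hg$; which of the two depends on conventions, but it is the same at all positive crossings. The Alexander matrix is the $\nu\times\nu$ matrix of Fox derivatives of the relations, with all generators sent to a variable $s$. The rule $d(ab)=da+a\,db$ turns the two relations into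
\[
dh'=s\,dh+(1-s)\,dg,\qquad dh'=s^{-1}dh+(1-s^{-1})\,dg,
\]
so, up to unit multiples of its rows, the Alexander matrix at $s=t$ or at $s=t^{-1}$ is the matrix of the system \eqref{eq:rule}. It is a standard fact (Crowell--Fox, Burde--Zieschang) that each of its minors of size $\nu-1$ equals $\Delta_L(s)$ up to sign and a power of $s^{1/2}$. A nonconstant coloring and the constant coloring $1$ span a two-dimensional subspace of the kernel, so these minors vanish. Thus $\Delta_L(t)=0$ or $\Delta_L(t^{-1})=0$, and these are equivalent since $\Delta_L(t^{-1})=(-1)^{n-1}\Delta_L(t)$.
\end{proof}

Positivity is what allows the same rule at every crossing: at a negative crossing the other relation holds, and $t$ has to be replaced by $t^{-1}$.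

Let a \emph{period} be a positive diagram in a horizontal band, with equally many endpoints on the bottom and top edges and with matching orientations, so that copies can be stacked. Stacking $T$ copies and joining the top to the bottom around an annulus in the plane, as for a closed braid, gives a positive diagram, the \emph{$T$-fold closure}. A $t$-coloring of the period, defined by \eqref{eq:rule} as before, has \emph{multiplier} $\lambda$ if the vector of colors at the top endpoints is $\lambda$ times the vector of colors at the bottom endpoints, and the latter is nonzero.

\begin{lemma}\label{lem:period}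
Suppose that a period has a $t$-coloring with multiplier $\lambda$, where $\lambda^T=1$ and $\lambda\ne1$, and that its $T$-fold closure is connected and represents $L$. Then $\Delta_L(t)=0$.
\end{lemma}

\begin{proof}
Color the $j$-th copy by $\lambda^j$ times the given coloring. The colors match between consecutive copies, and around the annulus because $\lambda^T=1$. Some color $c\neq0$ occurs at the bottom of the $0$-th copy, and $\lambda c\ne c$ occurs at its top. So the coloring is nonconstant, and Lemma~\ref{lem:color} applies.
\end{proof}

The condition $\lambda\ne1$ cannot be dropped, since the constant colorings have multiplier $1$ for every $t$.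

For braids, colors propagate upward. If upward strands carry colors $\xi=(\xi_1,\dots,\xi_N)$ from left to right, then at $\sigma_i$ the strand in position $i$ passes over to position $i+1$, and \eqref{eq:rule} gives
\begin{equation}\label{eq:sigma}
\sigma_i\colon(\xi_i,\xi_{i+1})\longmapsto\bigl(t\xi_{i+1}+(1-t)\xi_i,\ \xi_i\bigr).
\end{equation}
This map preserves $\xi_i+t\xi_{i+1}$, hence also $\sum_jt^{j-1}\xi_j$, and it multiplies the difference $f_i(\xi)=\xi_{i+1}-\xi_i$ by $-t$. For $t\ne-1$ let $v_i\in\mathbb{C}^N$, $1\le i\le N-1$, have entries $\frac{-t}{1+t}$, $\frac1{1+t}$ in positions $i$, $i+1$ and $0$ elsewhere. It is the unique vector supported in these positions with $\xi_i+t\xi_{i+1}=0$ and $f_i=1$. Consequently $\sigma_iv_i=-tv_i$, and for all $\xi$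
\begin{equation}\label{eq:sigmasq}
\sigma_i^2\xi=\xi+(t^2-1)f_i(\xi)\,v_i .
\end{equation}
Words in the $\sigma_i$ are read from bottom to top, so the leftmost letter acts first. A coloring of a braid with multiplier $\lambda$ is the same as an eigenvector with eigenvalue $\lambda$.

\begin{example}
Take the period $\sigma_1$ on two strands. The vector $v_1$ has multiplier $\lambda=-t$, so Lemma~\ref{lem:period} shows that the closure of $\sigma_1^m$ has $\Delta(t)=0$ whenever $(-t)^m=1$ and $t\ne-1$. These are all the zeros of \eqref{eq:torus}. They lie on the unit circle because the relation $\lambda=-t$ forces $|t|=|\lambda|=1$. To leave the circle we need periods for which $t$ and $\lambda$ are tied less rigidly.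
\end{example}

\section{A positive braid with a zero in the half-plane $\operatorname{Re}t>1$}\label{sec:braid}

Let $N\ge3$ and $\beta=\prod_{i\ \mathrm{even}}\sigma_i^2\prod_{i\ \mathrm{odd}}\sigma_i^2$ with $1\le i\le N-1$. Let $t\notin\{0,-1\}$. By \eqref{eq:sigmasq} the span of $v_1,\dots,v_{N-1}$ is invariant, and these vectors are linearly independent because the last nonzero entry of $v_i$ is in position $i+1$. From the definition,
\[
f_i(v_i)=1,\qquad f_i(v_{i+1})=\frac{-t}{1+t},\qquad f_i(v_{i-1})=\frac{-1}{1+t},
\]
and $f_i(v_j)=0$ for $|i-j|\ge2$. The two neighbors enter with different weights, and a rescaling makes them equal. Fix $\tau$ with $\tau^2=t$, write $\xi=\sum_{i=1}^{N-1}\tau^{-i}c_iv_i$ and put $c_0=c_N=0$. Then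
\[
f_i(\xi)=\tau^{-i}c_i-\frac{t\,\tau^{-i-1}}{1+t}c_{i+1}-\frac{\tau^{-i+1}}{1+t}c_{i-1}
=\tau^{-i}\Bigl(c_i-\frac{\tau}{1+t}(c_{i-1}+c_{i+1})\Bigr),
\]
and \eqref{eq:sigmasq} says that $\sigma_i^2$ changes only the coordinate $c_i$, by
\begin{equation}\label{eq:ci}
c_i\longmapsto t^2c_i-(t-1)\tau\,(c_{i-1}+c_{i+1}).
\end{equation}
So $\beta$ first updates all even coordinates from their odd neighbors, and then all odd coordinates from the new even ones.

\subsection*{Three strands}
For $N=3$ there are two coordinates $Y=c_1$, $Z=c_2$. With $r=(t-1)\tau$, the even step is $Z\mapsto t^2Z-rY$ and the odd step is $Y\mapsto t^2Y-rZ$. The composite has the matrix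
\begin{equation}\label{eq:matrix}
\begin{pmatrix}t^2+r^2&-rt^2\\-r&t^2\end{pmatrix}
\end{equation}
on $(Y,Z)$, with trace $2t^2+r^2$ and determinant $t^4$. Dividing the characteristic equation by $\lambda t^2$, we see that $\lambda$ is an eigenvalue if and only if
\begin{equation}\label{eq:char}
\frac{t^2}{\lambda}+\frac{\lambda}{t^2}-2=\frac{r^2}{t^2}.
\end{equation}
Here $r^2/t^2=t-2+t^{-1}$, so \eqref{eq:char} reads $t^2/\lambda+\lambda/t^2=t+t^{-1}$, that is, $t^2/\lambda=t^{\pm1}$. The solutions $t=\lambda$ and $t^3=\lambda$ still lie on the unit circle. More strands introduce a free constant into the equation.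

\subsection*{Many strands}
The neighbor sum in \eqref{eq:ci} has the eigenvector $\sin(\pi i/N)$, which vanishes at $i=0$ and $i=N$:
\[
\sin\frac{\pi(i-1)}N+\sin\frac{\pi(i+1)}N=\mu\sin\frac{\pi i}N,\qquad \mu=2\cos\frac\pi N .
\]
This reduces $N$ strands to the matrix \eqref{eq:matrix} with another value of $r$.

\begin{proposition}\label{prop:braid}
Let $N\ge3$, $\mu=2\cos(\pi/N)$, $t\notin\{0,-1\}$, $\lambda^T=1$, $\lambda\ne1$, and suppose that
\begin{equation}\label{eq:quartic}
\frac{t^2}{\lambda}+\frac{\lambda}{t^2}-2=\mu^2\,\frac{(t-1)^2}{t}.
\end{equation}
Then $\Delta_L(t)=0$ for the closure $L$ of $\beta^T$.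
\end{proposition}

\begin{proof}
Put $c_i=Y\sin(\pi i/N)$ for odd $i$ and $c_i=Z\sin(\pi i/N)$ for even $i$. By \eqref{eq:ci}, vectors of this form are preserved by the even and by the odd step, which act by $Z\mapsto t^2Z-rY$ and $Y\mapsto t^2Y-rZ$ with $r=\mu(t-1)\tau$. So $\beta$ acts on $(Y,Z)$ by \eqref{eq:matrix}, and since $r^2/t^2=\mu^2(t-1)^2/t$, condition \eqref{eq:char} is \eqref{eq:quartic}. Let $(Y,Z)\ne0$ be an eigenvector for $\lambda$. As $N\ge3$, the coordinates $c_1=Y\sin(\pi/N)$ and $c_2=Z\sin(2\pi/N)$ both occur and are not both zero, so $\xi\ne0$ and $\beta\xi=\lambda\xi$. Every $\sigma_i$ occurs in $\beta$, so the closure is connected, and Lemma~\ref{lem:period} applies.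
\end{proof}

Put $t=e^{\alpha}$ and $\lambda=e^{-2i\theta}$ with $\theta$ real. The left side of \eqref{eq:quartic} is $4\sinh^2(\alpha+i\theta)$ and the right side is $4\mu^2\sinh^2(\alpha/2)$, so \eqref{eq:quartic} follows from
\begin{equation}\label{eq:sinh}
\sinh(\alpha+i\theta)=\mu\sinh(\alpha/2).
\end{equation}
To see where roots can leave the unit circle, write \eqref{eq:sinh} in $\tau=e^{\alpha/2}$ as the quartic equation $e^{i\theta}\tau^2-e^{-i\theta}\tau^{-2}=\mu(\tau-\tau^{-1})$. Its set of roots is invariant under the reflection $\tau\mapsto1/\bar\tau$, so a simple root on the circle stays on the circle under small changes of $\theta$ and $\mu$. At $\theta=0$ the equation is $(\tau-\tau^{-1})(\tau+\tau^{-1}-\mu)=0$, with the simple roots $\pm1$ and $e^{\pm i\pi/N}$. Thus for fixed $N$ and small $\theta$ nothing leaves the circle. In the limit $\mu=2$, however, three roots merge at $\tau=1$, and a perturbation of size $\theta$ splits a triple root into three roots at distance of order $\theta^{1/3}$, in directions $2\pi/3$ apart. This dictates both the scaling and the order of the choices: first $T$, with $\mu=2$, and then $N$.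

\begin{proof}[Proof of Theorem~\ref{thm:braid}]
For $T\ge2$ let $\theta=\pi/T=\delta^3$ with $\delta>0$, so that $\lambda=e^{-2\pi i/T}$ satisfies $\lambda^T=1$, $\lambda\ne1$. Put $\alpha=\delta b$ and
\[
F_\mu(b)=\sinh(\delta b+i\delta^3)-\mu\sinh(\delta b/2).
\]
Locally uniformly in $b$, as $\delta\to0$,
\[
\sinh(\delta b+i\delta^3)=\delta b+\tfrac16\delta^3b^3+i\delta^3+O(\delta^5),\qquad
2\sinh(\delta b/2)=\delta b+\tfrac1{24}\delta^3b^3+O(\delta^5).
\]
The linear terms cancel, which is the role of $\mu=2$, and $\delta^{-3}F_2(b)\to i+b^3/8$. The zeros of the limit are $2i$ and $\pm\sqrt3-i$. Let $W$ be the disc $|b-(\sqrt3-i)|<\frac12$. On $W$ we have $\operatorname{Re}b>1$ and $|b|<\frac52$. For $\delta<\frac4{25}$, the bound $|e^{\zeta}-1-\zeta|\le|\zeta|^2$ for $|\zeta|\le1$ gives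
\[
\operatorname{Re}e^{\delta b}\ge1+\delta\operatorname{Re}b-\delta^2|b|^2>1+\delta-\tfrac{25}4\delta^2>1\qquad(b\in W).
\]
By Hurwitz's theorem we can fix $T$ so large that $\delta<\frac4{25}$ and $F_2$ has a zero in $W$. The entire function $F_2$ is not identically zero, as $F_2(0)=i\sin(\pi/T)$, and $F_\mu\to F_2$ locally uniformly as $\mu\to2$. Since $2\cos(\pi/N)\to2$, Hurwitz's theorem gives $N\geq3$ such that $F_\mu$ with $\mu=2\cos(\pi/N)$ has a zero $b\in W$. Then $t=e^{\delta b}$ has $\operatorname{Re}t>1$ and satisfies \eqref{eq:quartic}, so $\Delta_L(t)=0$ by Proposition~\ref{prop:braid}, and $\tilde\Delta_L(t)=0$ because $t\ne1$. The diagram is connected and positive, so $L$ is non-split by Lemma~\ref{lem:positive}.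
\end{proof}

\section{Two clasped ribbons: zeros outside the unit disc}\label{sec:ribbons}

Equation \eqref{eq:quartic}, multiplied by $t^2$, is a quartic with leading coefficient of modulus $1$ and bounded coefficients, so its roots are bounded. For density we need equations of unbounded degree that can still be solved. We obtain them from full twists, whose action on colors is simple on any number of strands and becomes simpler as the number of twists grows. Throughout this section
\[
|t|>1,\qquad x=1/t,\qquad y=1-x .
\]

\subsection*{Full twists}
Let $k\ge2$ and $\rho=\sigma_1\sigma_2\cdots\sigma_{k-1}$; the braid $\rho^k$ is the positive full twist on $k$ strands. Put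
\[
a=1+x+\dots+x^{k-1}=\frac{1-x^k}{1-x}\neq0,\qquad
\langle\xi\rangle=\frac1a\sum_{i=1}^kx^{k-i}\xi_i .
\]
The weighted mean $\langle\xi\rangle$ is a multiple of $\sum t^{i-1}\xi_i$, so braids preserve it, and $\langle\mathbf 1\rangle=1$ for $\mathbf 1=(1,\dots,1)$. In $\rho$ the first strand passes over all the others, so \eqref{eq:sigma} gives $\rho\xi=t\kappa\xi+(1-t)\xi_1\mathbf 1$ with the cyclic shift $\kappa\xi=(\xi_2,\dots,\xi_k,\xi_1)$. Since $\kappa\mathbf 1=\mathbf 1$ and $\kappa^k=1$, the braid $\rho^{kl}$ acts as $t^{kl}$ modulo multiples of $\mathbf 1$, and the multiple is fixed by the invariance of the mean. Hence $l$ full twists act by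
\begin{equation}\label{eq:twist}
\xi\longmapsto\langle\xi\rangle\mathbf 1+\gamma^{-1}\bigl(\xi-\langle\xi\rangle\mathbf 1\bigr),\qquad\gamma=x^{kl}.
\end{equation}

In our diagrams the first $k-1$ strands run from one box of twists directly into the next, and only strand $k$ meets anything else. A coloring with multiplier $\lambda$ must therefore be multiplied by $\lambda$ on the first $k-1$ strands. For large $l$ the outcome can be predicted. The box magnifies deviations from the mean by $\gamma^{-1}$, so the input must be nearly constant, say $\mathbf 1$. The first $k-1$ outputs are then nearly $\lambda$ and carry total weight $a-1$, so invariance of the mean forces the last output to be nearly $a-(a-1)\lambda$. The exact statement is as follows.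

\begin{lemma}\label{lem:box}
Let $\lambda\in\mathbb{C}$ and
\[
A=1+(a-1-a\lambda)\gamma,\qquad B=a-(a-1)\lambda-\lambda\gamma .
\]
Then $l$ full twists map $(1-\gamma,\dots,1-\gamma,A)$ to $(\lambda(1-\gamma),\dots,\lambda(1-\gamma),B)$.
\end{lemma}

\begin{proof}
The mean of the input is $\frac1a\bigl((a-1)(1-\gamma)+A\bigr)=\frac1a(a-a\lambda\gamma)=1-\lambda\gamma$. The deviations from it are $(\lambda-1)\gamma$ in the first $k-1$ positions and $(a-1-(a-1)\lambda)\gamma$ in the last. By \eqref{eq:twist} the outputs are $1-\lambda\gamma+\lambda-1=\lambda(1-\gamma)$ and $1-\lambda\gamma+a-1-(a-1)\lambda=B$.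
\end{proof}

\subsection*{The antiparallel clasp}
Let an upward strand on the left and a downward strand on the right cross twice and return to their sides, as in the upper half of Figure~\ref{fig:period}. At the lower crossing the up strand has direction $(1,1)$ and the down strand $(1,-1)$; the ordered pair $(1,-1),(1,1)$ is positively oriented, so the crossing is positive when the down strand is over. At the upper crossing the directions are $(-1,1)$ and $(-1,-1)$, this ordered pair is positively oriented, and the up strand is over. Each strand passes under once. Let $u_0,u_1$ be the colors of the up strand on entering and leaving, and $d_0,d_1$ those of the down strand. The overarc has color $d_1$ at the lower crossing and $u_1$ at the upper one, so \eqref{eq:rule} reads $u_1=tu_0+(1-t)d_1$ and $d_1=td_0+(1-t)u_1$. Solving for the entering colors,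
\begin{equation}\label{eq:clasp}
u_0=xu_1+yd_1,\qquad d_0=xd_1+yu_1 .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[thick]
\draw[->] (0,-0.2)--(0,4.1);
\draw (1,-0.2)--(1,1.6); \draw[->] (1,3.6)--(1,4.1);
\draw (2,4.1)--(2,3.6); \draw[->] (2,1.6)--(2,-0.2);
\draw[->] (3,4.1)--(3,-0.2); \draw[->] (4,4.1)--(4,-0.2);
\draw (1,1.6) .. controls (1,2.1) and (2,2.1) .. (2,2.6);
\draw (2,3.6) .. controls (2,3.1) and (1,3.1) .. (1,2.6);
\draw[preaction={draw=white,line width=6pt}] (1,2.6) .. controls (1,2.1) and (2,2.1) .. (2,1.6);
\draw[preaction={draw=white,line width=6pt}] (2,2.6) .. controls (2,3.1) and (1,3.1) .. (1,3.6);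
\draw[fill=white] (-0.3,0.3) rectangle (1.3,1.1); \node at (0.5,0.7) {$l$ twists};
\draw[fill=white] (1.7,0.3) rectangle (4.3,1.1); \node at (3,0.7) {$l$ twists};
\node[left] at (1,1.5) {$u_0$}; \node[left] at (1,3.7) {$u_1$};
\node[right] at (2,3.7) {$d_0$}; \node[right] at (2,1.5) {$d_1$};
\node[below] at (0,-0.2) {$1$}; \node[below] at (1,-0.2) {$2$};
\node[below] at (2,-0.2) {$3$}; \node[below] at (3,-0.2) {$2$}; \node[below] at (4,-0.2) {$1$};
\end{tikzpicture}
\caption{One period of the link $L(k,l,T)$ for $k=2$: $k$ upward and $k+1$ downward strands, each group with $l$ positive full twists, and a clasp of two positive crossings between the two innermost strands. The link is obtained by stacking $T$ periods and closing up in an annulus.}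
\label{fig:period}
\end{figure}

\subsection*{The links $L(k,l,T)$}
Let $k\ge2$, $k'=k+1$, $l\ge1$, $T\ge2$. The period has $k$ upward strands on the left, numbered $1,\dots,k$ from left to right, and $k'$ downward strands on the right, numbered $1,\dots,k'$ from right to left. Its lower half contains $l$ full twists on the up strands and $l$ full twists on the down strands, the latter being the braid on $k'$ upward strands rotated by $\pi$. The rotation keeps the crossings positive and takes the left-to-right numbering to ours, so Lemma~\ref{lem:box} applies to the down box, with input at the top. The upper half contains the clasp between up strand $k$ and down strand $k'$. Let $L(k,l,T)$ be the $T$-fold closure. Its diagram is positive, and connected because each box joins its strands and the clasp joins the two groups.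

Let $\lambda^T=1$, $\lambda\ne1$. A coloring that is multiplied by $\lambda$ from bottom to top is multiplied by $\lambda^{-1}$ along the down strands. So let $a',\gamma',A',B'$ be the quantities $a,\gamma,A,B$ with $(k,\lambda)$ replaced by $(k',\lambda^{-1})$. For $p,p'\in\mathbb{C}$ feed $p\,(1-\gamma,\dots,1-\gamma,A)$ into the up box and $p'(1-\gamma',\dots,1-\gamma',A')$ into the down box. By Lemma~\ref{lem:box}, on every strand outside the clasp the color at the top of the period is $\lambda$ times the color at the bottom. On the clasped strands the bottom colors are $Ap$ and $B'p'$, so multiplier $\lambda$ requires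
\[
u_0=Bp,\qquad u_1=\lambda Ap,\qquad d_0=\lambda B'p',\qquad d_1=A'p' .
\]
Inserting this in \eqref{eq:clasp} and dividing the second equation by $\lambda$ gives
\[
(B-x\lambda A)\,p-yA'p'=0,\qquad -yA\,p+(B'-x\lambda^{-1}A')\,p'=0,
\]
with determinant
\[
G_l(x)=(B-x\lambda A)(B'-x\lambda^{-1}A')-y^2AA',
\]
a polynomial in $x$. If $G_l(x)=0$ with $0<|x|<1$, there is a solution $(p,p')\ne0$. The bottom colors include $(1-\gamma)p$ and $\lambda^{-1}(1-\gamma')p'$, here using $k\ge2$, and these are not both zero since $|\gamma|,|\gamma'|<1$. Lemma~\ref{lem:period} gives
\begin{equation}\label{eq:implication}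
0<|x|<1,\quad G_l(x)=0\quad\Longrightarrow\quad\Delta_{L(k,l,T)}(1/x)=0 .
\end{equation}

\subsection*{Infinitely many twists}
As $l\to\infty$, $\gamma$ and $\gamma'$ tend to $0$ locally uniformly on $|x|<1$. Then $A,A'\to1$ and $B-x\lambda A\to a(1-\lambda)+y\lambda$, and the same holds with primes and $\lambda^{-1}$. So $G_l\to\Phi$ locally uniformly, where, by $1-\lambda^{-1}=-(1-\lambda)/\lambda$,
\begin{align}
\Phi&=\bigl(a(1-\lambda)+y\lambda\bigr)\bigl(a'(1-\lambda^{-1})+y\lambda^{-1}\bigr)-y^2\nonumber\\
&=\frac{1-\lambda}{\lambda}\bigl[-aa'(1-\lambda)+ay-a'y\lambda\bigr]
=\frac{1-\lambda}{\lambda}\bigl[\lambda\,a'(a-y)-a(a'-y)\bigr].\label{eq:phi}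
\end{align}
The bracket is linear in $\lambda$, so the limiting equation expresses $\lambda$ as a function of $x$. The coefficient of $\lambda$ does not vanish for $0<|x|<1$: indeed $a'\ne0$, and
\[
a-y=\frac{1-x^k-(1-x)^2}{1-x}=\frac{x\,(2-x-x^{k-1})}{1-x},\qquad |2-x|>1>|x^{k-1}| .
\]
Define $\Lambda_k=\dfrac{a(a'-y)}{a'(a-y)}$. Since $a(a'-y)-a'(a-y)=y(a'-a)=yx^k$,
\begin{equation}\label{eq:Lambda}
\Lambda_k(x)=1+x^{k-1}R_k(x),\qquad R_k(x)=\frac{(1-x)^3}{(1-x^{k+1})(2-x-x^{k-1})},
\end{equation}
and $R_k$ is holomorphic and nowhere zero on $|x|<1$. In particular $\Lambda_k$ is holomorphic and nonconstant on the disc and takes the value $1$ only at $x=0$. This computation shows why the ribbons have different widths: with $k'=k$ we would have $a'=a$, and the bracket in \eqref{eq:phi} would be $(\lambda-1)a(a-y)$, which has no zero in $0<|x|<1$.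

\begin{proposition}\label{prop:limit}
Let $k\ge2$, $0<|x_0|<1$, and suppose that $\Lambda_k(x_0)$ is a root of unity, of order $T$. Then every neighborhood of $1/x_0$ contains a zero of $\Delta_{L(k,l,T)}$ for all large $l$.
\end{proposition}

\begin{proof}
Let $\lambda=\Lambda_k(x_0)$. Then $\lambda\neq1$ by \eqref{eq:Lambda}, so $T\ge2$. By \eqref{eq:phi}, $\Phi=\frac{1-\lambda}\lambda\,a'(a-y)(\lambda-\Lambda_k)$, which vanishes at $x_0$ and is not identically zero. Apply Hurwitz's theorem to $G_l\to\Phi$ and use \eqref{eq:implication}.
\end{proof}

\begin{example}
We have $R_k(0)=\frac12$, so near $x=0$ the equation $\Lambda_k(x)=e^{i\psi}$ with small $\psi=2\pi/T$ is approximately $x^{k-1}=2i\psi$. For $k=2$ the solution points along the imaginary axis. For $k=3$,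
\[
\Lambda_3(x)-1=\frac{(1-x)\,x^2}{(1+x+x^2+x^3)(2+x)},
\]
and with $x=\sqrt\psi\,\omega$ we get $\psi^{-1}(\Lambda_3(x)-e^{i\psi})\to\omega^2/2-i$ locally uniformly. The limit vanishes at $\omega=1+i$, where $\operatorname{Re}(1/\omega)=\frac12$. By Hurwitz's theorem, for large $T$ there is a solution with $\operatorname{Re}(1/\omega)>\frac14$, that is, $\operatorname{Re}(1/x)>1/(4\sqrt\psi)$. By Proposition~\ref{prop:limit}, the links $L(3,l,T)$ have zeros of arbitrarily large real part. As $k$ grows, the directions in which $x^{k-1}$ is imaginary become dense, and the next lemma shows that this persists away from $x=0$.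
\end{example}

\begin{lemma}\label{lem:roots}
For every nonempty open set $V\subset\{0<|x|<1\}$ there are $k\ge2$ and $x_0\in V$ such that $\Lambda_k(x_0)$ is a root of unity.
\end{lemma}

\begin{proof}
It suffices to find $k$ and $x^*\in V$ with $|\Lambda_k(x^*)|=1$. For then, by the open mapping theorem, $\Lambda_k(V)$ is an open set that meets the unit circle, so it contains an arc of the circle and hence a root of unity. We show that $\Lambda_k$ maps a short circular arc in $V$ to a small curve that winds around $1$; such a curve must cross the unit circle.

On compact subsets of the unit disc, $R_k\to R=(1-x)^3/(2-x)$ uniformly, and $R$ has no zeros. Fix $x_1\in V$ and $\varphi_0>0$ such that the arc $x(\varphi)=x_1e^{i\varphi}$, $|\varphi|\le\varphi_0$, lies in $V$ and $|R(x(\varphi))-R(x_1)|<\frac14|R(x_1)|$ on it. For large $k$ also $|R_k-R|<\frac14|R(x_1)|$ on the arc, so $R_k(x(\varphi))/R(x_1)$ lies in the disc of radius $\frac12$ about $1$, and its principal argument $\epsilon_k(\varphi)$ is continuous with $|\epsilon_k|<\pi/2$. By \eqref{eq:Lambda},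
\[
\arg\bigl(x_1^{k-1}R(x_1)\bigr)+(k-1)\varphi+\epsilon_k(\varphi)
\]
is a continuous argument of $\Lambda_k-1$ along the arc. It increases by more than $2(k-1)\varphi_0-\pi$ from one end to the other. Take $k$ so large that this exceeds $2\pi$ and that $|\Lambda_k-1|\le\frac32|x_1|^{k-1}|R(x_1)|<1$ on the arc. The argument then takes a value in $2\pi\mathbb{Z}$ and a value in $\pi+2\pi\mathbb{Z}$. At the corresponding points $\Lambda_k$ is real, with $\Lambda_k>1$ and $0<\Lambda_k<1$ respectively. Between them there is a point $x^*$ of the arc with $|\Lambda_k(x^*)|=1$.
\end{proof}

Applying Lemma~\ref{lem:roots} to the image of an open set under $t\mapsto1/t$, and then Proposition~\ref{prop:limit}, we obtain the density statement for links.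

\begin{corollary}\label{cor:links}
Every nonempty open subset of $\{|t|>1\}$ contains a zero of $\Delta_L$ for some link $L$ with a connected positive diagram.
\end{corollary}

\section{From links to knots}\label{sec:knots}

Full twists and clasps return every strand to its position, so $L(k,l,T)$ has $2k+1$ components. One extra positive crossing between two components merges them, but it changes the polynomial in an uncontrolled way. We insert instead a long row of crossings between antiparallel strands. Then \eqref{eq:skein} adds the same term $z\nabla_L$ for each further pair of crossings, and this term eventually dominates.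

\begin{lemma}\label{lem:merge}
Let $L$ have a connected positive diagram $D$ with $n\ge2$ components, and let $\Delta_L(t_0)=0$, $t_0\ne0$. Then every neighborhood of $t_0$ contains a zero of $\Delta_{L'}$ for some link $L'$ with a connected positive diagram and $n-1$ components.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[thick]
\draw[->] (-4,-0.7)--(-4,1.7); \draw[->] (-2.8,-0.7)--(-2.8,1.7);
\node at (-1.7,0.5) {$\longrightarrow$};
\foreach \j in {0,1,2}{
\draw (\j,1) .. controls ({\j+0.5},1) and ({\j+0.5},0) .. ({\j+1},0);
\draw[preaction={draw=white,line width=6pt}] (\j,0) .. controls ({\j+0.5},0) and ({\j+0.5},1) .. ({\j+1},1);}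
\draw (-0.5,-0.7) .. controls (-0.5,-0.2) and (-0.3,0) .. (0,0);
\draw[->] (0,1) .. controls (-0.3,1) and (-0.5,1.2) .. (-0.5,1.7);
\draw (3.5,-0.7) .. controls (3.5,-0.2) and (3.3,0) .. (3,0);
\draw[->] (3,1) .. controls (3.3,1) and (3.5,1.2) .. (3.5,1.7);
\end{tikzpicture}
\caption{Two parallel upward strands are replaced by a horizontal row of $2m+1$ positive crossings, here with $m=1$. The new strands traverse the row in opposite directions.}
\label{fig:row}
\end{figure}

\begin{proof}
As $D$ is connected, it has a crossing between two different components. Rotate the diagram so that both strands point up there. Just below the crossing the two incoming edges run upward side by side. For $m\ge0$ replace these two segments by a horizontal row of $2m+1$ crossings whose two left ends are the ends of the left segment and whose two right ends are those of the right segment (Figure~\ref{fig:row}). Since the number of crossings is odd, one strand runs from the lower left to the upper right end and the other from the lower right to the upper left end. This agrees with the orientation of $D$, and it merges the two components. Choose all crossings of the row positive. At the first, third, \dots\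 crossing from the left, the rightward strand has direction $(1,1)$ and the leftward strand $(-1,1)$, so the rightward strand is over. At the second, fourth, \dots\ crossing the directions are $(1,-1)$ and $(-1,-1)$, so the leftward strand is over. The resulting link $L'_m$ has a connected positive diagram and $n-1$ components.

Let $m\ge1$ and apply \eqref{eq:skein} at the leftmost crossing. After switching it, the leftward strand is over at the first two crossings, a Reidemeister II move removes them, and $L'_{m-1}$ remains. Smoothing it joins the lower left end to the upper left end, which restores the left segment, and joins the two strands of the remaining row at its left end. The second crossing is now a kink, and the $2m$ crossings are removed one after another by Reidemeister I moves, which restores the right segment. So the smoothing represents $L$, and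
\[
\nabla_{L'_m}=\nabla_{L'_{m-1}}+z\nabla_L,\qquad\text{hence}\qquad\nabla_{L'_m}=\nabla_{L'_0}+mz\nabla_L .
\]
On a disc about $t_0$ that avoids $0$, fix a branch of $t^{1/2}$. There $\frac1m\Delta_{L'_m}\to(t^{1/2}-t^{-1/2})\Delta_L$ locally uniformly. The limit vanishes at $t_0$ and is not identically zero by Lemma~\ref{lem:positive}(c). Hurwitz's theorem finishes the proof.
\end{proof}

For example, if $D$ is the closure of $\sigma_1^2$, then $\nabla_L=z$, the knot $L'_0$ is the closure of $\sigma_1^3$, and $\nabla_{L'_m}=1+(m+1)z^2$, whose zeros approach the zero $t_0=1$ of $\Delta_L$.

\begin{proof}[Proof of Theorem~\ref{thm:dense}]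
Suppose first that $U$ meets $\{|t|>1\}$, and let $U_1$ be the intersection. By Corollary~\ref{cor:links} there is a link with a connected positive diagram whose Alexander polynomial has a zero in $U_1$. As long as the link has more than one component, Lemma~\ref{lem:merge}, applied with the neighborhood $U_1$, gives a link with the same properties and one component fewer. After finitely many steps we reach a positive knot with a zero in $U_1$. If $U$ does not meet $\{|t|>1\}$, then, being open and nonempty, it meets $\{0<|t|<1\}$. The image of the intersection under $t\mapsto1/t$ is a nonempty open subset of $\{|t|>1\}$, so it contains a zero $t_1$ of $\Delta_K$ for a positive knot $K$. Since $\Delta_K(t^{-1})=\Delta_K(t)$, the point $1/t_1\in U$ is a zero of $\Delta_K$.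
\end{proof}

\begin{thebibliography}{9}

\bibitem{hoste}
Hoste, Proc. AMS \textbf{95} (1985).

\bibitem{plumb}
\emph{Independence polynomials and Alexander-Conway polynomials of plumbing links},
\texttt{http://stoimenov.net/stoimeno/homepage/papers/plumb\_rev.pdf}.

\end{thebibliography}
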